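# Kühnel's Generalized Heawood Inequality

## 1. Seven points on the torus

Take the seven vertices $0,1,\dots,6$, read modulo $7$, and the fourteen triangles
$$\{i,i+1,i+3\},\qquad \{i,i+2,i+3\}\qquad(i\in\mathbb Z/7).$$
Two distinct vertices differ by $\pm1,\pm2$ or $\pm3$, and each edge lies in exactly one triangle of each family. The edge $\{j,j+1\}$ lies in $\{j,j+1,j+3\}$ and $\{j-2,j,j+1\}$, the edge $\{j,j+2\}$ in $\{j-1,j,j+2\}$ and $\{j,j+2,j+3\}$, and the edge $\{j,j+3\}$ in $\{j,j+1,j+3\}$ and $\{j,j+2,j+3\}$. The six triangles at $0$ have opposite edges $13,32,26,64,45,51$, which form one hexagon, so the triangles close up to a disk around $0$ and, by rotation, around every vertex. We have built a connected closed surface with $7$ vertices, $21$ edges and $14$ triangles, and $7-21+14=0$. Orient the triangles as $i\to i+1\to i+3\to i$ and $i\to i+3\to i+2\to i$. The first family uses the steps $+1,+2,-3$, the second the steps $+3,-1,-2$, so each edge is traversed in both directions. The surface is orientable, hence it is the torus, and all $21$ edges on seven vertices are drawn in it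 without crossings.

Can we do eight points? Suppose a connected simple graph with $V\ge3$ vertices and $E$ edges is drawn, with nice arcs, in a closed surface $M$. If all $F$ complementary regions are disks, then $V-E+F=\chi(M)$. Each region has at least three edge sides and each edge has two sides, so $3F\le 2E$ and $E\le 3V-3\chi(M)$. If some region is not a disk, cut $M$ along a simple closed curve in that region that bounds no disk in it, cap off with disks, and keep the component containing the graph. This raises the Euler characteristic. So after finitely many cuts all regions are disks, and the bound we get is only stronger. With $\chi(M)=2-\beta_1(M)$, where $\beta_1=\dim H_1(M;\mathbb Z_2)$,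
$$E\le 3V-6+3\beta_1(M).$$
For the torus and $V=8$ this reads $28\le 24$, so eight points are impossible. For the complete graph on $n$ vertices, $\binom n2-(3n-6)=\frac{n^2-7n+12}2=\binom{n-3}2$, so the bound becomes
$$\binom{n-3}{2}\le 3\,\beta_1(M). \tag{1}$$
Seven points on the torus give $6=3\cdot 2$, so equality occurs.

A complete graph is the $1$-skeleton of a simplex and a surface is a $2$-manifold. What replaces (1) for the $k$-skeleton of a simplex in a $2k$-manifold?

## 2. From complete graphs to $k$-skeleta

**Conventions.** Homology and cohomology have $\mathbb Z_2$ coefficients. Manifolds are topological and Hausdorff, without boundary; no smooth or piecewise linear structure is assumed. *Closed* means compact and connected. We write $[n]=\{1,\dots,n\}$ and identify faces of a complex with their vertex sets. Always $k\ge1$. Unless said otherwise, $\sigma,\tau$ denote sets of $k+1$ vertices and $\rho$ a set of $k$ vertices. $\Delta$ is the $k$-skeleton of the $(n-1)$-simplex on $[n]$. Further, $\binom ab=0$ if $a<b$, also for negative $a$.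

If $M$ is a closed $(k-1)$-connected $2k$-manifold, only $H_0,H_k,H_{2k}$ are nonzero, so $(-1)^k(\chi(M)-2)=\beta_k(M)=\dim H_k(M)$.

**Conjecture (Kühnel).** If $\Delta$ can be embedded into a closed $(k-1)$-connected $2k$-manifold $M$, then
$$\binom{n-k-2}{k+1}\le(-1)^k\binom{2k+1}{k+1}(\chi(M)-2)=\binom{2k+1}{k+1}\beta_k(M).$$

For $k=1$ this is (1). For $M=S^{2k}$ it says $n-k-2\le k$, that is $n\le 2k+2$, which is one half of the theorem of van Kampen and Flores: $\Delta$ embeds in $S^{2k}$ if and only if $n\le 2k+2$. The problem is stated in "Generalized Heawood Numbers" (doi:10.37236/12104). The answer is that the conjecture is true. Two notions are needed to state what we shall prove.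

**Definition (almost embedding).** A continuous map $g:K\to M$ from a simplicial complex is an *almost embedding* if $g(\sigma)\cap g(\tau)=\emptyset$ for all disjoint faces $\sigma,\tau$ of $K$, of any dimensions.

Embeddings are almost embeddings. The converse fails: map the path with edges $12$ and $23$ to the plane so that the edge $23$ first runs back along part of the edge $12$ and then leaves it for good before reaching the image of $1$. The edges share the vertex $2$, so nothing is demanded of that pair, while $g(3)\notin g(12)$, $g(1)\notin g(23)$ and $g(1)\ne g(3)$.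

**Definition (the form $\lambda$, its rank).** For a connected $2k$-manifold $M$, $\lambda$ is the symmetric bilinear form on $H_k(M)$ defined in Section 10 through the class of the diagonal. It is the mod 2 intersection form, but the proof uses only its symmetry. The *rank* of $\lambda$ on a finite-dimensional subspace $H$ is $\dim H-\dim\{h\in H:\lambda(h,H)=0\}$.

**Theorem 1.** Let $k\ge1$, let $M$ be a connected $2k$-manifold (neither compactness nor higher connectivity is required), and let $g:\Delta\to M$ be an almost embedding. Then
$$\binom{n-k-2}{k+1}\le\binom{2k+1}{k+1}\,r,$$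
where $r$ is the rank of $\lambda$ restricted to $g_*H_k(\Delta)\subset H_k(M)$. In particular $r\le\beta_k(M)$, so Kühnel's conjecture holds for all $k$, $n$ and all closed $(k-1)$-connected $2k$-manifolds.

**Theorem 2.** Let $K$ be a finite simplicial complex with $\dim K\le k$ and vertices in $[n]$, $n\ge2k+3$. Let $g:K\to M$ be an almost embedding into a connected $2k$-manifold such that $g_*:H_i(K)\to H_i(M)$ is zero for $0<i<k$. Let $r$ be the rank of $\lambda$ on $g_*H_k(K)$, and let $f_i(K)$ be the number of $i$-dimensional faces. Then
$$f_k(K)\le(k+2)f_{k-1}(K)+\tbinom{2k+1}{k+1}r,\qquad f_k(K)\le\tbinom n{k+1}-\tbinom{n-k-2}{k+1}+\tbinom{2k+1}{k+1}r.$$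

For $k=1$ the hypothesis on $g_*$ is empty, and the second bound is $f_1\le 3n-6+3r$, the shape of the Euler bound of Section 1.

Equality in Theorem 1 occurs for the seven points on the torus. It also occurs for the 9-vertex triangulation of $\mathbb{CP}^2$, where $\binom53=10=10\cdot1$, and for the 16-vertex triangulation of the K3 surface, where $\binom{12}3=220=10\cdot22$; I quote these two triangulations and check only the arithmetic.

If $n<2k+3$, the left side in Theorem 1 is $0$. **From now on $n\ge2k+3$.**

## 3. Intersection numbers of disjoint faces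

Let $G=\{1,t\}$ be the group of order $2$. For a complex $K$ with $\dim K\le k$ and vertices in $[n]$, let $\widetilde C_m(K)$ be the $\mathbb Z_2$-space with basis the ordered pairs $(\alpha,\beta)$ of disjoint nonempty faces with $|\alpha|+|\beta|=m+2$, and put
$$\partial(\alpha,\beta)=\sum_{u\in\alpha}(\alpha\setminus u,\beta)+\sum_{u\in\beta}(\alpha,\beta\setminus u),\qquad t(\alpha,\beta)=(\beta,\alpha),$$
dropping pairs with an empty entry. This is a subcomplex of $C_*(K)\otimes C_*(K)$, where $C_*(K)$ denotes simplicial chains. No basis element is fixed by $t$, so $\widetilde C(K)$ consists of free $\mathbb Z_2[G]$-modules. An $m$-cochain is a linear map $J:\widetilde C_m(K)\to\mathbb Z_2$, with $\delta J=J\circ\partial$ and $(tJ)(\alpha,\beta)=J(\beta,\alpha)$; it is *symmetric* if $tJ=J$. For a $(2k-1)$-cochain,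
$$\delta J(\sigma,\tau)=\sum_{\rho\subset\tau}J(\sigma,\rho)+\sum_{\rho\subset\sigma}J(\rho,\tau). \tag{2}$$

**Definition (alternating pairs).** List $\alpha\cup\beta$ in increasing order and write the letter $a$ for elements of $\alpha$ and $b$ for elements of $\beta$. The pair *alternates* if no two consecutive letters are equal. For $|\alpha|+|\beta|=m+2$, put $I_m(\alpha,\beta)=1$ if the pair alternates and $0$ otherwise. Put $P_m(\alpha,\beta)=1$ if it alternates and the smallest element of $\alpha\cup\beta$ lies in $\alpha$, and $0$ otherwise. Write $I=I_{2k}$.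

For $k=1$, think of $[n]$ as points in order on a convex curve: $I(\{a,b\},\{c,d\})=1$ exactly when the chords $ab$ and $cd$ cross. Note that $I_0=1$ on every pair of distinct vertices.

**Lemma 3.** (a) $P_m+tP_m=I_m$ and $\delta P_m=I_{m+1}$ for all $m\ge0$. (b) For every $(2k+3)$-subset $U\subset[n]$, the sum of $I(\sigma,\tau)$ over unordered disjoint pairs $\{\sigma,\tau\}$ in $U$ is $1$ mod 2. (c) For every symmetric $(2k-1)$-cochain $J$ defined on the pairs in $U$, the sum of $\delta J(\sigma,\tau)$ over the same pairs is $0$.

*Proof.* (a) The first identity holds because the smallest element lies in exactly one of $\alpha,\beta$. For the second, $\delta P_m(\alpha,\beta)$ counts the deletions of one letter from a word of length $m+3\ge3$ that leave an alternating word beginning with $a$. Suppose the word alternates. Deleting an interior letter leaves two equal neighbors (or, in length $3$, an empty entry) and contributes $0$. Deleting the first or the last letter leaves an alternating word in which both letters occur, and the two resulting words begin with different letters. So the sum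 is $1$. Suppose the word does not alternate. A deletion leaves an alternating word only if it destroys every pair of equal neighbors. If there are two such pairs, the deleted letter lies in both, so it is the middle of three equal letters, and deleting it leaves two equal neighbors. So there is exactly one pair of equal neighbors, and only the deletions of its two members count. They leave the same word, so the sum is $0$.

(b) After omitting one vertex of $U$ there is exactly one unordered alternating pair on the remaining $2k+2$ vertices. The total is $2k+3$, which is odd.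

(c) By symmetry and (2), the sum equals the sum over *ordered* pairs $(\sigma,\tau)$ of $\sum_{\rho\subset\tau}J(\sigma,\rho)$. A given $J(\sigma,\rho)$ occurs for $\tau=\rho\cup u$ with $u\in U\setminus(\sigma\cup\rho)$, and there are exactly $2k+3-(2k+1)=2$ such $u$. $\square$

Symmetry matters here. By (a), $I=\delta P_{2k-1}$ with $P_{2k-1}$ not symmetric, while (b) and (c) show that on any $U$ the cochain $I$ is not $\delta J$ with $J$ symmetric.

The topological input of the whole proof is the following statement, proved in Section 11. In it, $Z_k(K)$ denotes the $k$-cycles; as $\dim K\le k$, $Z_k(K)=H_k(K)$.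

**Proposition 4.** Let $K,g,M$ be as in Theorem 2. Put $H'_k=g_*H_k(K)$ and let $y:C_k(K)\to H'_k$, $\sigma\mapsto y_\sigma$, be any linear extension of $g_*:Z_k(K)\to H'_k$. Then there is a *symmetric* $(2k-1)$-cochain $J$ on $\widetilde C(K)$ with
$$\lambda(y_\sigma,y_\tau)=I(\sigma,\tau)+\delta J(\sigma,\tau)\qquad\text{for all disjoint }k\text{-dimensional faces }\sigma,\tau\text{ of }K. \tag{3}$$

For $K=\Delta$ the hypothesis on $g_*$ holds for every $M$, since $H_i(\Delta)=0$ for $0<i<k$. Summing (3) over the pairs in a $(2k+3)$-set $U$ all of whose $(k+1)$-subsets are faces of $K$, Lemma 3 gives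
$$\sum_{\{\sigma,\tau\}\subset U\text{ disjoint}}\lambda(y_\sigma,y_\tau)=1. \tag{4}$$

**Example.** Let $M$ be the projective plane, presented as the sphere with the open unit disk removed and antipodal points of the unit circle identified. Put vertices $0,\dots,4$ on the circle of radius $2$ at angles $72i$ degrees, and draw the pentagon edges along this circle. Let the diagonal $\{i,i+2\}$ run from $i$ to the point of the unit circle at angle $72i-18$, reappear at $72i+162=72(i+2)+18$, and run to $i+2$. The ten angles $72i\pm18$ are distinct, so nothing crosses. A sixth vertex $\infty$ outside can be joined to the pentagon, so the complete graph on six vertices is embedded. Let $y_\sigma=1\in\mathbb Z_2=H_1(M)$ for the five diagonals and $0$ otherwise. On a cycle this counts the passages through the unit circle and gives the homology class. Also $\lambda(1,1)=1$, since two projective lines meet once. On $\{0,\dots,4\}$ two disjoint diagonals always cross as chords, so there $\lambda(y_\sigma,y_\tau)=I(\sigma,\tau)$ on all disjoint pairs, and (4) counts $5$ pairs. On $\{0,1,2,3,\infty\}$ the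 edges with $y=1$ are $02,13,03$, with exactly one disjoint pair, $02$ and $13$. The other sets follow by rotation. Here Theorem 1 reads $3\le 3\cdot1$.

## 4. Why orthogonal blocks give only linear growth

The count of Section 1 has no direct analogue. For a piecewise linear embedding of a $2$-complex in a connected $4$-manifold, any path between two points of the complement can be moved off the image, because $1+2<4$. So there is just one complementary region, and no relation like $3F\le2E$.

Equation (4) suggests linear algebra instead. Let $U_1,\dots,U_m\subset[n]$ be disjoint sets of size $2k+3$, and let $H^{(i)}$ be the subspace of $H_k(M)$ spanned by the images of $k$-cycles on $U_i$. Proposition 4 applies to the $k$-skeleton of the simplex on $U_i$, and (4) shows that $\lambda$ is not zero on $H^{(i)}$. So there are $h_i,h_i'\in H^{(i)}$ with $\lambda(h_i,h_i')=1$. For $i\ne j$ the cycles involved have disjoint images, and $\lambda(h_i,h_j')=0$; this property of $\lambda$ is checked in Section 10. The matrix $(\lambda(h_i,h'_j))$ is the identity, hence $r\ge m$.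

This bound grows like $n/(2k+3)$, while the conjecture asks for growth of order $n^{k+1}$. To gain, one must use sets $U$ that overlap, and then numbers $\lambda(y_\sigma,y_\tau)$ with $\sigma\cap\tau\ne\emptyset$ enter. Here the approach stops: (3) says nothing about such pairs, and the numbers depend on choices. In the example above, add $1$ to $y_\sigma$ for the edges at the vertex $0$. Every cycle uses an even number of them, so this is another legitimate extension, yet $\lambda(y_{01},y_{04})$ changes from $0$ to $1$.

## 5. Exterior weights and stresses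

The way around is to attach to each $\sigma$ a weight such that the weights of $\sigma$ and $\tau$ multiply to $0$ whenever they share a vertex. Exterior products of vectors do this.

**Definition (weights).** Let $F$ be a field of characteristic $2$, let $p_v\in F^{2k+2}$ for $v\in[n]$, put $\Lambda=\Lambda^{k+1}F^{2k+2}$ and $p_\sigma=\bigwedge_{v\in\sigma}p_v\in\Lambda$; the order is irrelevant in characteristic 2. Identify $\Lambda^{2k+2}F^{2k+2}$ with $F$ by $e_1\wedge\dots\wedge e_{2k+2}=1$, and write $[\omega\wedge\omega']\in F$ for the resulting product on $\Lambda$.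

In coordinates $\omega=\sum_A\omega_Ae_A$, over $(k+1)$-subsets $A$ of $\{1,\dots,2k+2\}$, we have $[\omega\wedge\omega']=\sum_A\omega_A\omega'_{A^c}$, a nondegenerate symmetric form. If $\sigma\cap\tau\ne\emptyset$ then $p_\sigma\wedge p_\tau=0$; if $\sigma\cap\tau=\emptyset$, then $[p_\sigma\wedge p_\tau]$ is the determinant of the $2k+2$ vectors.

**The space $X$.** Let $K,g,M,H'_k,y$ be as in Proposition 4, and let $V=H'_k/\{h:\lambda(h,H'_k)=0\}$, so $\dim V=r$. Write $\lambda$ also for the induced nondegenerate symmetric form on $V$ and on $V_F=V\otimes F$, and $y_\sigma\in V$ for the images of the $y_\sigma$. Put $X=V_F\otimes_F\Lambda$, with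
$$B(v\otimes\omega,v'\otimes\omega')=\lambda(v,v')[\omega\wedge\omega'],\qquad \dim X=r\tbinom{2k+2}{k+1}=2r\tbinom{2k+1}{k+1}.$$
$B$ is a nondegenerate symmetric form. For coefficients $c_\sigma\in F$ indexed by the $(k+1)$-subsets of $[n]$, with $c_\sigma=0$ for $\sigma\notin K$, put $\Phi(c)=\sum_\sigma c_\sigma\,y_\sigma\otimes p_\sigma\in X$. Then
$$B(\Phi(c),\Phi(c'))=\sum_{(\sigma,\tau)\text{ disjoint, ordered}}c_\sigma c'_\tau\,\lambda(y_\sigma,y_\tau)\,[p_\sigma\wedge p_\tau]. \tag{5}$$
All unknown numbers of Section 4 have disappeared. What is left involves (3), hence the cochain $J$, which is again unknown. It must cancel, and this dictates the coefficients.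

**Definition (stress).** A family $c=(c_\sigma)$ is a *stress* if for every $k$-subset $\rho\subset[n]$
$$\sum_{v\notin\rho}c_{\rho\cup v}\,p_\rho\wedge p_v=0\ \in\Lambda. \tag{6}$$
Write $\mathrm{Str}(\Delta)$ for the space of stresses, and $\mathrm{Str}(K)$ for the subspace of those with $c_\sigma=0$ for all $\sigma\notin K$.

For $k=1$ and $p_a\ne0$, (6) at the vertex $a$ says that $\sum_bc_{ab}p_b$ is a multiple of $p_a$. If $p_1,\dots,p_5\in F^4$ satisfy $\sum w_ap_a=0$, then $c_{ab}=w_aw_b$ is a stress: $\sum_{b\ne a}w_aw_bp_b=w_a\cdot w_ap_a$.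

**Lemma 5.** Let $c,c'$ be stresses.
(a) If $\sigma\cap\rho=\emptyset$, then $\displaystyle\sum_{\tau\supset\rho,\ \tau\cap\sigma=\emptyset}c'_\tau[p_\sigma\wedge p_\tau]=0.$
(b) For every $(2k-1)$-cochain $J$ on $\widetilde C(\Delta)$, symmetric or not, $\displaystyle\sum_{(\sigma,\tau)\text{ disjoint, ordered}}c_\sigma c'_\tau\,\delta J(\sigma,\tau)[p_\sigma\wedge p_\tau]=0.$
(c) For every *symmetric* $(2k-1)$-cochain $J$ on $\widetilde C(\Delta)$, $\displaystyle\sum_{\{\sigma,\tau\}\text{ disjoint, unordered}}c_\sigma c_\tau\,\delta J(\sigma,\tau)[p_\sigma\wedge p_\tau]=0.$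

*Proof.* (a) Wedge (6) for $c'$ with $p_\sigma$. The terms with $v\in\sigma$ vanish, since $p_\sigma\wedge p_v=0$; the others are those with $\tau=\rho\cup v$ disjoint from $\sigma$.

(b) Insert (2) and collect the coefficient of each value of $J$. The sum becomes
$$\sum_{(\sigma,\rho)}J(\sigma,\rho)\,c_\sigma\!\!\sum_{\tau\supset\rho,\,\tau\cap\sigma=\emptyset}\!\!c'_\tau[p_\sigma\wedge p_\tau]+\sum_{(\rho,\tau)}J(\rho,\tau)\,c'_\tau\!\!\sum_{\sigma\supset\rho,\,\sigma\cap\tau=\emptyset}\!\!c_\sigma[p_\sigma\wedge p_\tau],$$
and all inner sums vanish by (a), applied to $c'$ and to $c$.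

(c) Since $J$ is symmetric, $\delta J(\sigma,\tau)=\sum_{\rho\subset\tau}J(\sigma,\rho)+\sum_{\rho\subset\sigma}J(\tau,\rho)$. So the sum over unordered pairs equals the sum over ordered pairs of $c_\sigma c_\tau\sum_{\rho\subset\tau}J(\sigma,\rho)[p_\sigma\wedge p_\tau]$. This is the first double sum in (b) with $c'=c$, which is $0$. $\square$

**Stresses on $2k+3$ vertices.** For a $(2k+3)$-subset $U\subset[n]$ and $u\in U$ let $w^U_u=\det(p_v)_{v\in U\setminus u}$. Cramer's rule gives $\sum_{u\in U}w^U_up_u=0$. Put $c^U_\sigma=\prod_{v\in\sigma}w^U_v$ for $\sigma\subset U$, and $c^U_\sigma=0$ otherwise.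

**Lemma 6.** $c^U$ is a stress. If $\sigma,\tau\subset U$ are disjoint, then
$$c^U_\sigma c^U_\tau[p_\sigma\wedge p_\tau]=\pi_U:=\prod_{v\in U}w^U_v. \tag{7}$$

*Proof.* If $\rho\not\subset U$, all terms of (6) are zero. If $\rho\subset U$, then, since $p_\rho\wedge p_v=0$ for $v\in\rho$, the left side of (6) is $\big(\prod_{v\in\rho}w^U_v\big)\,p_\rho\wedge\sum_{v\in U}w^U_vp_v=0$. For (7), let $u$ be the vertex of $U$ outside $\sigma\cup\tau$. Then $[p_\sigma\wedge p_\tau]=w^U_u$, the one factor missing from $c^U_\sigma c^U_\tau$. $\square$

By (7), all disjoint pairs in $U$ get the same weight, as in the unweighted sum (4).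

## 6. Isotropy, and a quadratic form that survives

We now meet a second difficulty. Formula (3), $I=\delta P_{2k-1}$ and Lemma 5(b) will show that $B$ vanishes on all $\Phi(c)$ with $c\in\mathrm{Str}(K)$. That is useful, because a subspace on which the nondegenerate form $B$ vanishes has dimension at most $\frac12\dim X=\binom{2k+1}{k+1}r$. But it also means that $B$ cannot tell us whether the vectors $\Phi(c^U)$ are independent. The parity (4) runs over *unordered* pairs, while $B(\Phi(c),\Phi(c))$ counts each pair twice. We need "half of $B(x,x)$", that is, a quadratic form.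

**Definition.** For $x=\sum_Ax_A\otimes e_A\in X$ with $x_A\in V_F$, put $\mathcal Q(x)=\sum_{A\ni1}\lambda(x_A,x_{A^c})$. For $\omega\in\Lambda$ put $Q(\omega)=\sum_{\{A,A^c\}}\omega_A\omega_{A^c}$, over unordered pairs.

Then $\mathcal Q(\alpha x)=\alpha^2\mathcal Q(x)$ for $\alpha\in F$. Expanding $\lambda(x_A+x'_A,\,x_{A^c}+x'_{A^c})$ and using $\lambda(x'_A,x_{A^c})=\lambda(x_{A^c},x'_A)$, the mixed terms for $A\ni1$ combine to a sum over all $A$:
$$\mathcal Q(x+x')=\mathcal Q(x)+\mathcal Q(x')+\sum_A\lambda(x_A,x'_{A^c})=\mathcal Q(x)+\mathcal Q(x')+B(x,x'). \tag{8}$$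
Also $\mathcal Q(v\otimes\omega)=\lambda(v,v)Q(\omega)$. The numbers $\lambda(y_\sigma,y_\sigma)$ are as unknown as those of Section 4, so we need $Q(p_\sigma)=0$. For $k=1$, $Q(\omega)=\omega_{12}\omega_{34}+\omega_{13}\omega_{24}+\omega_{14}\omega_{23}$, and its vanishing on $q_0\wedge q_1$ is the Plücker relation. For $k=0$ the statement would fail: $Q(\omega)=\omega_1\omega_2$ is $1$ on $e_1+e_2$.

**Lemma 7.** $Q(\omega)=0$ for every decomposable $\omega=q_0\wedge\dots\wedge q_k$.

*Proof.* First, $Q(\gamma\omega)=\det(\gamma)Q(\omega)$ for $\gamma\in GL_{2k+2}(F)$. It suffices to check generators. For diagonal matrices, $\omega_A\omega_{A^c}$ is multiplied by all diagonal entries once; permutation matrices permute the pairs $\{A,A^c\}$ and have determinant $1$ in characteristic 2. There remains $\gamma:e_1\mapsto e_1+se_2$, with the other $e_i$ fixed. Only the coordinates indexed by $\{2\}\cup T$ with $T\subset\{3,\dots,2k+2\}$, $|T|=k$, change: $\omega_{2T}$ becomes $\omega_{2T}+s\,\omega_{1T}$. The complement of $\{2\}\cup T$ is $\{1\}\cup T'$, where $T'=\{3,\dots,2k+2\}\setminus T$. So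 $Q$ changes by $s\sum_T\omega_{1T}\omega_{1T'}$. The terms of $T$ and $T'$ coincide, and $T\ne T'$ because $k\ge1$. So the change is $0$. Finally, a nonzero decomposable $\omega$ is $\gamma(e_1\wedge\dots\wedge e_{k+1})$ for some $\gamma$, and $Q(e_1\wedge\dots\wedge e_{k+1})=0$. $\square$

**Definition.** For $c\in\mathrm{Str}(\Delta)$ let $q(c)=\sum_{\{\sigma,\tau\}\text{ disjoint}}c_\sigma c_\tau\,I(\sigma,\tau)\,[p_\sigma\wedge p_\tau]$, over unordered pairs.

**Proposition 8.** (a) $q(\alpha c)=\alpha^2q(c)$ and $q(c+c')=q(c)+q(c')$ on $\mathrm{Str}(\Delta)$, and $q(c^U)=\pi_U$ for every $(2k+3)$-subset $U$. (b) For $c,c'\in\mathrm{Str}(K)$: $B(\Phi(c),\Phi(c'))=0$ and $\mathcal Q(\Phi(c))=q(c)$.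

*Proof.* (a) The first claim is clear. As $I$ and the bracket are symmetric, $q(c+c')-q(c)-q(c')$ is the sum of $c_\sigma c'_\tau I(\sigma,\tau)[p_\sigma\wedge p_\tau]$ over ordered disjoint pairs. Since $I=\delta P_{2k-1}$ by Lemma 3(a), it is $0$ by Lemma 5(b). By (7), $q(c^U)$ is $\pi_U$ times the sum of $I$ over the unordered disjoint pairs in $U$, which is $1$ by Lemma 3(b).

(b) Extend the cochain $J$ of Proposition 4 by $0$ to $\widetilde C(\Delta)$. It stays symmetric. For disjoint faces $\sigma,\tau$ of $K$ all cells in (2) belong to $K$, so $\delta J(\sigma,\tau)$ is unchanged; pairs with $\sigma$ or $\tau$ outside $K$ carry coefficient $0$. By (5), (3) and Lemma 3(a), $B(\Phi(c),\Phi(c'))$ is the sum of $c_\sigma c'_\tau\,\delta(J+P_{2k-1})(\sigma,\tau)[p_\sigma\wedge p_\tau]$ over ordered disjoint pairs, which is $0$ by Lemma 5(b).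

For $\mathcal Q$, expand with (8):
$$\mathcal Q(\Phi(c))=\sum_\sigma c_\sigma^2\lambda(y_\sigma,y_\sigma)Q(p_\sigma)+\sum_{\{\sigma,\tau\}}c_\sigma c_\tau\lambda(y_\sigma,y_\tau)[p_\sigma\wedge p_\tau].$$
The first sum is $0$ by Lemma 7, and in the second only disjoint pairs count. By (3) it is $q(c)+\sum_{\{\sigma,\tau\}}c_\sigma c_\tau\,\delta J(\sigma,\tau)[p_\sigma\wedge p_\tau]$, and the last sum is $0$ by Lemma 5(c). $\square$

An additive form with $q(\alpha c)=\alpha^2q(c)$ can detect linear independence. Over $F=\mathbb Z_2(x)$, for instance, the form $\alpha_1^2+x\alpha_2^2$ is additive and vanishes only at $(0,0)$, because $1$ and $x$ are linearly independent over the subfield $F^2=\{\alpha^2\}$. So we want the $\pi_U$, for many $U$, to be linearly independent over $F^2$.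

## 7. Generic vectors and independence over squares

**Choice of $F$ and $p$.** Split $[n]=D\sqcup E$ with $D=\{d_0,\dots,d_{k+1}\}$ and $|E|=n-k-2\ge k+1$. Take independent variables $x_{v,j}$ ($v\in E$, $0\le j\le k+1$) and $z_{v,i}$ ($v\in E$, $1\le i\le k$), and let $F=\mathbb Z_2(z)(x)$ be the rational function field. Let $p_{d_j}$ be the $(j+1)$-st standard basis vector of $F^{2k+2}$, and for $v\in E$
$$p_v=(x_{v,0},\dots,x_{v,k+1},z_{v,1},\dots,z_{v,k}).$$
For a $(k+1)$-subset $R$ of $E$ (written $R\in\binom E{k+1}$) let $U_R=R\cup D$, a set of $2k+3$ elements.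

**Lemma 9.** The elements $\pi_{U_R}$, $R\in\binom E{k+1}$, are linearly independent over $F^2$.

*Proof.* For $v\in R$ let $\zeta_{R,v}=\det(z_{v',i})_{v'\in R\setminus v,\,1\le i\le k}$, which is nonzero. The determinant of the vectors of $U_R\setminus v$ contains all first $k+2$ basis vectors, so $w^{U_R}_v=\zeta_{R,v}$. In the determinant of $U_R\setminus d_j$ the remaining $k+1$ vectors contribute the columns $x_{\cdot,j},z_{\cdot,1},\dots,z_{\cdot,k}$. Expanding along the first of these, $w^{U_R}_{d_j}=\sum_{v\in R}x_{v,j}\zeta_{R,v}$. Hence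
$$\pi_{U_R}=\prod_{v\in R}\zeta_{R,v}\prod_{j=0}^{k+1}\Big(\sum_{v\in R}x_{v,j}\zeta_{R,v}\Big)=\sum_{\varphi:\{0,\dots,k+1\}\to R}\Big(\prod_{v\in R}\zeta_{R,v}\prod_j\zeta_{R,\varphi(j)}\Big)\prod_{j=0}^{k+1}x_{\varphi(j),j}.$$
Distinct maps $\varphi$ give distinct squarefree monomials in the $x$'s. Let $F_0=\mathbb Z_2(z)(x_{v,j}^2)$. The squarefree monomials in the $x$'s form a basis of $F$ over $F_0$, and $F^2\subset F_0$. The coefficients displayed above lie in $\mathbb Z_2(z)\subset F_0$.

Suppose $\sum_R\alpha_R^2\pi_{U_R}=0$. Fix $R$ and a surjection $\varphi:\{0,\dots,k+1\}\to R$, which exists since $k+2\ge k+1$. The monomial of $\varphi$ occurs in $\pi_{U_{R'}}$ only if $R=\operatorname{im}\varphi\subset R'$, that is, $R'=R$. Comparing its coefficients gives $\alpha_R^2\cdot(\text{nonzero})=0$, so $\alpha_R=0$. $\square$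

For $k=1$ and $n=5$, with $E=\{a,b\}$, the formula is $\pi=z_az_b\prod_{j=0}^2(x_{a,j}z_b+x_{b,j}z_a)$.

## 8. A totally isotropic subspace of dimension $\binom{n-k-2}{k+1}$

We prove Theorem 1, granting Proposition 4. Take $K=\Delta$, for which the hypothesis of Proposition 4 holds, and $F,p$ from Section 7. Let $L\subset X$ be the $F$-span of the vectors $\Phi(c^{U_R})$, $R\in\binom E{k+1}$.

**Step 1.** *We compute $\dim L$.* Suppose $\sum_R\alpha_R\Phi(c^{U_R})=0$. Then Proposition 8, applied to the stress $c=\sum_R\alpha_Rc^{U_R}$, gives $0=\mathcal Q(\Phi(c))=q(c)=\sum_R\alpha_R^2\pi_{U_R}$, so all $\alpha_R=0$ by Lemma 9. Hence $\dim L=\binom{n-k-2}{k+1}$.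

**Step 2.** *We bound $\dim L$ from above.* By Proposition 8(b), $B$ vanishes on $L$, so $L\subset L^\perp$. Since $B$ is nondegenerate, $\dim L\le\frac12\dim X$. Together,
$$\binom{n-k-2}{k+1}=\dim L\le\tfrac12\dim X=\binom{2k+1}{k+1}r,$$
and $r\le\beta_k(M)$ because $r$ is the rank of a form on a subspace of $H_k(M)$. For $M$ closed and $(k-1)$-connected and $g$ an embedding, this is Kühnel's inequality. $\blacksquare$

In the example of Section 3, $\dim X=6$ and $L$ has dimension $3$, so it fills half of $X$.

It remains to define $\lambda$ and to prove Proposition 4.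

## 9. Equivariant cohomology for the swap

The symmetry of $J$ in (3) must come from cohomology that remembers the swap. All complexes are over $\mathbb Z_2$ and non-negatively graded; $G$ acts on tensor products diagonally.

**Definition.** Let $W$ be the complex with $W_i=\mathbb Z_2[G]e_i$ for $i\ge0$, $\partial e_i=(1+t)e_{i-1}$ for $i\ge1$, and augmentation $\varepsilon:W\to\mathbb Z_2$, $\varepsilon(e_0)=\varepsilon(te_0)=1$. For a $G$-complex $A$ put $H^j_G(A)=H^j(\mathrm{Hom}_G(W\otimes A,\mathbb Z_2))$. For a $G$-space $Y$ put $H_G^j(Y)=H_G^j(S_*(Y))$, where $S_*$ denotes singular chains.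

The homology of $W$ is $\mathbb Z_2$ in degree $0$: in degree $i\ge1$ the cycles are spanned by $(1+t)e_i=\partial e_{i+1}$. A cochain $\varphi$ of degree $j$ satisfies $\varphi(tu\otimes ta)=\varphi(u\otimes a)$, so it is determined by the functions $a\mapsto\varphi(e_i\otimes a)$ on $A_{j-i}$. Three examples will be used.

If $A=\mathbb Z_2$ in degree $0$, the coboundary is zero, since $\varphi((1+t)e_{j})=0$. So $H^j_G(\mathbb Z_2)=\mathbb Z_2$ for every $j\ge0$; write $w^j$ for the nonzero element, with $w^j(e_j)=1$.

If $A=N_0\oplus tN_0$ sits in degree $j$ and $t$ exchanges the summands, an equivariant cochain is determined by its restriction to $W\otimes N_0$, on which it is arbitrary. So $H_G^m(A)=H^m(\mathrm{Hom}(W\otimes N_0,\mathbb Z_2))$, which is $0$ for $m\ne j$.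

If $A=N$ sits in degree $m$, a cocycle $\varphi$ of degree $m$ is determined by $\varphi_0(x)=\varphi(e_0\otimes x)$, and $0=\varphi((1+t)e_0\otimes x)=\varphi_0(x)+\varphi_0(tx)$. So $\varphi=\varepsilon\otimes\varphi_0$ with $\varphi_0$ invariant, and there are no coboundaries.

Restricting a cocycle to $e_0\otimes A$ gives a natural map $H^*_G(A)\to H^*(A)$, the *non-equivariant restriction*.

We recall a textbook fact: a quasi-isomorphism between bounded-below complexes of free $\mathbb Z_2[G]$-modules is an equivariant homotopy equivalence. The complex $W\otimes A$ is always free, with basis $e_i\otimes a$, where $a$ runs over a $\mathbb Z_2$-basis of $A$.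

**(E1)** An equivariant quasi-isomorphism $A\to A'$ induces an isomorphism $H^*_G(A')\cong H^*_G(A)$, because $W\otimes A\to W\otimes A'$ is a quasi-isomorphism of free complexes.

**(E2)** If $A$ consists of free $\mathbb Z_2[G]$-modules, $\varepsilon\otimes1:W\otimes A\to A$ is a quasi-isomorphism of free complexes. So $b\mapsto\varepsilon\otimes b$ is an isomorphism $H^*(\mathrm{Hom}_G(A,\mathbb Z_2))\cong H_G^*(A)$.

We also recall the shuffle map $\nabla:S_*(Y)\otimes S_*(Y')\to S_*(Y\times Y')$. It is a natural chain map, a quasi-isomorphism (Eilenberg–Zilber), compatible mod 2 with exchanging the factors, and it sends $a\otimes b$ to a sum of singular simplices in $\operatorname{im}a\times\operatorname{im}b$. By (E1), $H_G^*(M\times M)=H_G^*(S_*(M)\otimes S_*(M))$, where $t$ swaps the factors.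

**(E3)** For $j<N$ there is a natural isomorphism $H_G^j(Y)\cong H^j(S^N\times_GY)$, where $t$ acts on $S^N$ by the antipodal map.

*Proof of (E3).* Let $W^{(N)}$ be $W$ truncated to degrees $\le N$. Cochains on $W\otimes A$ and $W^{(N)}\otimes A$ agree in degrees $\le N$, so their cohomology agrees in degrees $<N$. We construct an equivariant quasi-isomorphism $\theta:W^{(N)}\to S_*(S^N)$. Let $S^i\subset S^N$ be cut out by the vanishing of the last $N-i$ coordinates, and let $S^i_\pm$ be its closed hemispheres. Let $\theta(e_0)$ be the point $S^0_+$. For $i\ge1$ the chain $(1+t)\theta(e_{i-1})$ is a cycle in $S^{i-1}\subset S^i_+$, of augmentation $0$ if $i=1$. As $S_+^i$ is contractible, it bounds a chain $\theta(e_i)$ in $S^i_+$. By induction, $(1+t)\theta(e_i)$ generates $\widetilde H_i(S^i)$. This is clear for $i=0$. If it holds for $i-1$, then $\theta(e_i)$ generates $H_i(S^i_+,S^{i-1})\cong\widetilde H_{i-1}(S^{i-1})$. Under $\widetilde H_i(S^i)\cong H_i(S^i,S^i_-)\cong H_i(S^i_+,S^{i-1})$ it corresponds to $(1+t)\theta(e_i)$, since $t\theta(e_i)$ lies in $S^i_-$. The homology of $W^{(N)}$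 is $\mathbb Z_2$ in degree $0$ and $\mathbb Z_2$ in degree $N$, generated by $(1+t)e_N$; so $\theta$ is a quasi-isomorphism. Now
$$W^{(N)}\otimes S_*(Y)\xrightarrow{\theta\otimes1}S_*(S^N)\otimes S_*(Y)\xrightarrow{\nabla}S_*(S^N\times Y)$$
are equivariant quasi-isomorphisms of free complexes, hence induce isomorphisms on the cohomology of $\mathrm{Hom}_G(\cdot,\mathbb Z_2)$. Each singular simplex of $S^N\times_GY$ has exactly two lifts to $S^N\times Y$, exchanged by $t$. So $\mathrm{Hom}_G(S_*(S^N\times Y),\mathbb Z_2)$ is the singular cochain complex of $S^N\times_GY$. Every map is natural in $Y$. $\square$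

For $Y$ a point, $w^j$ corresponds to the nonzero element of $H^j(\mathbb{RP}^N)$.

**Lemma 10.** If chain maps $\varphi,\psi:C\to C'$ are chain homotopic, then $\varphi\otimes\varphi$ and $\psi\otimes\psi$ induce the same map $H_G^*(C'\otimes C')\to H_G^*(C\otimes C)$, where $G$ swaps the factors.

*Proof.* The difficulty is that the obvious homotopy from $\varphi\otimes\varphi$ to $\psi\otimes\psi$ changes one factor at a time and is not equivariant; the factor $W$ repairs this. Let $\mathbb I$ have basis $\mathbf 0,\mathbf 1$ in degree $0$ and $\iota$ in degree $1$, with $\partial\iota=\mathbf 0+\mathbf 1$. A homotopy is a chain map $\Theta:\mathbb I\otimes C\to C'$ with $\Theta(\mathbf 0\otimes\cdot)=\varphi$ and $\Theta(\mathbf 1\otimes\cdot)=\psi$. Let $G$ act on $W\otimes\mathbb I$ through $W$ only, and on $W\otimes\mathbb I\otimes\mathbb I$ diagonally, swapping the copies of $\mathbb I$.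

We construct an equivariant chain map $h:W\otimes\mathbb I\to W\otimes\mathbb I\otimes\mathbb I$ with $h(u\otimes\mathbf 0)=u\otimes\mathbf 0\otimes\mathbf 0$ and $h(u\otimes\mathbf 1)=u\otimes\mathbf 1\otimes\mathbf 1$. These prescriptions are equivariant chain maps. We choose $h(e_i\otimes\iota)$ for $i=0,1,\dots$ with $\partial h(e_i\otimes\iota)=h(\partial(e_i\otimes\iota))$ and extend equivariantly. The right side is defined by then, and it is a cycle of degree $i$. The homology of $W\otimes\mathbb I\otimes\mathbb I$ is $\mathbb Z_2$ in degree $0$, detected by augmentation. So the cycle bounds if $i\ge1$. For $i=0$ it is $e_0\otimes\mathbf 0\otimes\mathbf 0+e_0\otimes\mathbf 1\otimes\mathbf 1$, of augmentation $0$, and bounds too. The composite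
$$W\otimes\mathbb I\otimes C\otimes C\xrightarrow{h\otimes1}W\otimes\mathbb I\otimes\mathbb I\otimes C\otimes C\cong W\otimes(\mathbb I\otimes C)\otimes(\mathbb I\otimes C)\xrightarrow{1\otimes\Theta\otimes\Theta}W\otimes C'\otimes C'$$
is equivariant and equals $1\otimes\varphi\otimes\varphi$ at $\mathbf 0$ and $1\otimes\psi\otimes\psi$ at $\mathbf 1$. Since $G$ acts trivially on $\mathbb I$ in the source, it is an equivariant chain homotopy between them. $\square$

## 10. The equivariant class of the diagonal

**Lemma 11.** Let $M$ be a connected $2k$-manifold. There is $\mathfrak D\in H_G^{2k}(M\times M)$ such that (1) $\mathfrak D$ restricts to $0$ in $H^{2k}_G(M\times M\setminus\mathrm{diag})$; (2) for $x\in M$, $\mathfrak D$ restricts to $w^{2k}\in H_G^{2k}(\{(x,x)\})$.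

*Proof.* Fix $N=2k+2$ and put $c=2k$, $X_M=S^N\times_G(M\times M)$, and $A=S^N\times_G\mathrm{diag}=\mathbb{RP}^N\times M$, which is closed in $X_M$ because $M$ is Hausdorff. We build a Thom class of $A$ in $X_M$ by hand, without smooth structure.

**Step 1.** *We set up charts in which $A$ is flat.* Over an open set $\mathcal V\cong\mathbb R^N$ in $\mathbb{RP}^N$ over which the double cover is trivial, the preimage in $X_M$ is $\mathcal V\times M\times M$. For an open $O\cong\mathbb R^{2k}$ in $M$, use on $O\times O\ni(u,v)$ the coordinates $(u+v,u-v)$. They identify $\mathcal V\times O\times O$ with $\mathbb R^{N+2k}\times\mathbb R^c$, and $A$ with $\mathbb R^{N+2k}\times0$. Call these *charts*. They cover $A$, so together with $X_M\setminus A$ they cover $X_M$. A *box* in a chart is a product of open intervals, possibly unbounded. It either misses $A$, or its last $c$ intervals contain $0$ and it meets $A$ where the last $c$ coordinates vanish.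

**Step 2.** *We show that local cohomology along $A$ in degree $c$ glues.* For open $O'\subset X_M$ put $h_i(O')=H_i(O',O'\setminus A)$. These functors commute with directed unions and have Mayer–Vietoris sequences. We claim that $h_i(O')=0$ for $i<c$. For a box missing $A$, $h_*=0$; for a box meeting $A$, $h_*\cong H_*(\mathbb R^c,\mathbb R^c\setminus0)$, concentrated in degree $c$. For a union of $m$ boxes in one chart use induction on $m$: by Mayer–Vietoris $h_i$ of the union sits between $h_i$ of a box plus $h_i$ of a union of $m-1$ boxes, and $h_{i-1}$ of their intersection, which is a union of at most $m-1$ boxes. An open subset of a chart is a directed union of finite unions of boxes. For a finite union of open sets, each contained in a chart or in $X_M\setminus A$ (where $h_*=0$), the same induction works, since intersections are unions of fewer such sets. An arbitrary open set is a directed union of such finite unions. This proves the claim.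

Since $h_{c-1}(O_1\cap O_2)=0$, the sequence $h_c(O_1\cap O_2)\to h_c(O_1)\oplus h_c(O_2)\to h_c(O_1\cup O_2)\to0$ is exact. Put $h^c(O')=H^c(O',O'\setminus A)$, the dual of $h_c(O')$ by universal coefficients over a field. Dually,
$$0\to h^c(O_1\cup O_2)\to h^c(O_1)\oplus h^c(O_2)\to h^c(O_1\cap O_2)$$
is exact, and $h^c$ turns directed unions into inverse limits. So sections of $h^c$ on two open sets that agree on the overlap glue uniquely. For finite covers $O_1,\dots,O_m$, glue on $O_1\cup\dots\cup O_{m-1}$ by induction. The result agrees with the section on $O_m$ over $(O_1\cup\dots\cup O_{m-1})\cap O_m$, because it does over each $O_i\cap O_m$ and gluing is unique for $m-1$ sets. For arbitrary covers, pass to the inverse limit over finite subfamilies. Thus $h^c$ is a sheaf on $X_M$.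

**Step 3.** *We glue the local generators.* For a box $b$ meeting $A$, $h^c(b)=\mathbb Z_2$, and restriction to a smaller box of the same chart meeting $A$ is an isomorphism. Let $b\supset b_1$ be boxes meeting $A$, possibly of different charts. Choose a box $b'\subset b_1$ of the chart of $b$ that meets $A$. The isomorphism $h^c(b)\to h^c(b')$ factors through $h^c(b_1)=\mathbb Z_2$, so $h^c(b)\to h^c(b_1)$ is an isomorphism. Now take the nonzero element of $h^c(b)$ for each box $b$ meeting $A$, and $0\in h^c(X_M\setminus A)=0$. To compare on $b_1\cap b_2$, cover it by boxes of the chart of $b_1$. On those missing $A$, $h^c=0$; on those meeting $A$, both elements restrict to the generator. On $b\cap(X_M\setminus A)$, $h^c=0$. So these elements glue to a class $\mathfrak U\in H^{2k}(X_M,X_M\setminus A)$ restricting to the generator on each box meeting $A$.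

**Step 4.** *We check the two properties.* Let $\mathfrak D$ be the image of $\mathfrak U$ in $H^{2k}(X_M)\cong H_G^{2k}(M\times M)$, using (E3) and $2k<N$. The restriction of $\mathfrak U$ to $H^{2k}(X_M\setminus A)$ is $0$ by exactness, and $X_M\setminus A=S^N\times_G(M\times M\setminus\mathrm{diag})$; this is (1). For (2), take $O\cong\mathbb R^{2k}$ with $x\mapsto0$. Let $\mathbb R^{2k}_-$ be $\mathbb R^{2k}$ with $t$ acting by $-1$, and let $E_-=S^N\times_G\mathbb R_-^{2k}$, a vector bundle over $\mathbb{RP}^N$. The map $b\mapsto(b/2,-b/2)\in O\times O$ is equivariant and meets the diagonal only for $b=0$, so it induces a map of pairs $(E_-,E_-\setminus0)\to(X_M,X_M\setminus A)$. In chart coordinates $(b/2,-b/2)$ is $(0,b)$, so each fiber of $E_-$ is a slice $\{\mathrm{pt}\}\times\mathbb R^c$ of a chart, and $\mathfrak U$ restricts to the generator on each fiber pair. Hence $\mathfrak U$ pulls back to the Thom class of $E_-$. Its restriction to the zero section, which maps to $\mathbb{RP}^N\times\{(x,x)\}$, is $w_{2k}(E_-)$. As $E_-$ is the sum of $2k$ tautological line bundles, $w_{2k}(E_-)$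 is the $2k$-th power of the generator of $H^1(\mathbb{RP}^N)$, the nonzero element of $H^{2k}(\mathbb{RP}^N)$. $\square$

**Definition of $\lambda$.** Let $\mathfrak D_0\in H^{2k}(M\times M)$ be the non-equivariant restriction of $\mathfrak D$, and put $\lambda(h,h')=\langle\mathfrak D_0,h\times h'\rangle$ for $h,h'\in H_k(M)$. If $\varphi$ is a cocycle on $W\otimes S_*(M)\otimes S_*(M)$ representing $\mathfrak D$ and $z,z'$ are cycles representing $h,h'$, then $\lambda(h,h')=\varphi(e_0\otimes z\otimes z')$.

*Symmetry.* For a cycle $\zeta$ of degree $2k$ in $S_*(M)\otimes S_*(M)$ we have $\varphi(e_0\otimes t\zeta)=\varphi(te_0\otimes\zeta)$, so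
$$\varphi(e_0\otimes\zeta)+\varphi(e_0\otimes t\zeta)=\varphi((1+t)e_0\otimes\zeta)=\varphi(\partial(e_1\otimes\zeta))=0.$$
With $\zeta=z\otimes z'$ this is $\lambda(h,h')=\lambda(h',h)$.

*Disjoint cycles.* If $z,z'$ have disjoint images, $\nabla(z\otimes z')$ lies in $M\times M\setminus\mathrm{diag}$, and $\lambda(h,h')=0$ by Lemma 11(1). This was used in Section 4, and only there.

## 11. Pulling the diagonal class back to the faces

*Proof of Proposition 4.* We pull $\mathfrak D$ back to $\widetilde C(K)$ in two ways. One gives $0$ because $g$ is an almost embedding. The other gives $I$ plus the intersection numbers.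

**Step 1.** *We replace $g$ by an algebraic model.* Let $H'=H'_0\oplus H'_k$ with $H'_0=H_0(M)=\mathbb Z_2$, in degrees $0$ and $k$, with zero differential. Let $\eta:C_*(K)\to H'$ be the augmentation in degree $0$, $y$ in degree $k$, and zero otherwise. It is a chain map, as the augmentation kills boundaries and $C_{k+1}(K)=0$. Let $s:H'\to S_*(M)$ choose cycle representatives linearly, with $s(1)$ a point $x$. Let $\iota_K:C_*(K)\to S_*(K)$ send each face to the affine singular simplex with vertices in increasing order. The chain maps $g_\#\iota_K$ and $s\eta$ induce the same map in homology: in degree $0$ because $M$ is connected; in degrees $0<i<k$ both are $0$, by hypothesis; in degree $k$ because $y(z)=g_*[z]$ for cycles $z$. Chain maps between complexes over a field that agree in homology are chain homotopic. By Lemma 10, the pullback of $\mathfrak D$ to $H_G^{2k}(C_*(K)\otimes C_*(K))$ via $\nabla(g_\#\iota_K\otimes g_\#\iota_K)$ is $(\eta\otimes\eta)^*\mathfrak e$ with $\mathfrak e=(s\otimes s)^*\mathfrak D\in H_G^{2k}(H'\otimes H')$.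

**Step 2.** *We compute $\mathfrak e$.* The $G$-complex $H'\otimes H'$ has zero differential, so it is the direct sum of its parts in degrees $0,k,2k$, and a cocycle representing $\mathfrak e$ splits accordingly. The part in degree $0$ is $\mathbb Z_2$, and its component of $\mathfrak e$ is the restriction of $\mathfrak D$ to the point $(x,x)=\nabla(x\otimes x)$, which is $w^{2k}$ by Lemma 11(2). The part in degree $k$ is $H'_k\otimes1\oplus1\otimes H'_k$ with the summands exchanged by $t$; since $2k\ne k$, its $H_G^{2k}$ is $0$. The component on the part in degree $2k$ is $\varepsilon\otimes\varphi_0$, where $\varphi_0(h\otimes h')$ is the value of a cocycle on $e_0\otimes h\otimes h'$, namely $\lambda(h,h')$. Pull back by $\eta\otimes\eta$ and restrict to $\widetilde C(K)\subset C_*(K)\otimes C_*(K)$. We obtain the class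
$$[\Theta_0]+[\varepsilon\otimes a]\in H_G^{2k}(\widetilde C(K)),\qquad a(\sigma,\tau)=\lambda(y_\sigma,y_\tau).$$
Here $\Theta_0$ takes the value $1$ on $e_{2k}\otimes(v,v')$ and $te_{2k}\otimes(v,v')$ for all vertex pairs, and $0$ on $W_i\otimes\widetilde C_{2k-i}(K)$ for $i\ne2k$.

**Step 3.** *We show that $[\Theta_0]=[\varepsilon\otimes I]$, moving down $W$ one degree at a time with Lemma 3.* For $0\le m\le2k$ let $\Theta_m$ be the cochain of degree $2k$ with
$$\Theta_m(e_{2k-m}\otimes\xi)=\Theta_m(te_{2k-m}\otimes\xi)=I_m(\xi)\qquad(\xi\in\widetilde C_m(K)),$$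
and zero on the other summands $W_i\otimes\widetilde C_{2k-i}(K)$. It is equivariant because $I_m$ is symmetric; for $m=0$ it is the $\Theta_0$ of Step 2, since $I_0=1$; and $\Theta_{2k}=\varepsilon\otimes I$. For $0\le m<2k$ let $\Psi_m$ be the cochain of degree $2k-1$ with
$$\Psi_m(e_{2k-1-m}\otimes\xi)=P_m(\xi),\qquad\Psi_m(te_{2k-1-m}\otimes\xi)=P_m(t\xi)\qquad(\xi\in\widetilde C_m(K)),$$
and zero elsewhere; it is equivariant. We evaluate $\delta\Psi_m=\Psi_m\circ\partial$ on $e_i\otimes\xi$, where $\partial(e_i\otimes\xi)=(1+t)e_{i-1}\otimes\xi+e_i\otimes\partial\xi$. For $i=2k-m$ only the first term counts and gives $P_m(\xi)+P_m(t\xi)=I_m(\xi)$. For $i=2k-1-m$ only the second counts and gives $P_m(\partial\xi)=I_{m+1}(\xi)$. For other $i$ we get $0$. Hence $\delta\Psi_m=\Theta_m+\Theta_{m+1}$. As $\Theta_0$ is a cocycle, so are all $\Theta_m$, and $[\Theta_0]=[\Theta_{2k}]=[\varepsilon\otimes I]$.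

**Step 4.** *We use that $g$ is an almost embedding.* For disjoint faces $\alpha,\beta$ of $K$, $\nabla(g_\#\iota_K\alpha\otimes g_\#\iota_K\beta)$ is a sum of singular simplices in $g(\alpha)\times g(\beta)$, which misses the diagonal. So on $\widetilde C(K)$ the map $\nabla(g_\#\iota_K\otimes g_\#\iota_K)$ has values in $S_*(M\times M\setminus\mathrm{diag})$, and the restricted class is the pullback of $\mathfrak D|_{M\times M\setminus\mathrm{diag}}=0$. With Steps 2 and 3,
$$0=[\Theta_0]+[\varepsilon\otimes a]=[\varepsilon\otimes(I+a)]\in H_G^{2k}(\widetilde C(K)).$$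

**Step 5.** *We return to symmetric cochains.* The complex $\widetilde C(K)$ consists of free $\mathbb Z_2[G]$-modules, and $I+a$ is a symmetric cochain in the top degree $2k$, hence a cocycle. By (E2), its class in $H^{2k}(\mathrm{Hom}_G(\widetilde C(K),\mathbb Z_2))$ is $0$. That is, $a+I=\delta J$ with $J$ symmetric, which is (3). $\square$

This completes the proof of Theorem 1.

## 12. The space of stresses and face numbers of sparse complexes

For Theorem 2 we use all stresses, not just the $c^{U_R}$. Keep $F$ and $p$ from Section 7.

**Lemma 12.** $\{c^{U_R}\}_{R\in\binom E{k+1}}$ is a basis of $\mathrm{Str}(\Delta)$.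

*Proof.* For $R'\in\binom E{k+1}$, $c^{U_R}_{R'}\ne0$ if and only if $R'=R$: the inclusion $R'\subset U_R$ forces $R'=R$, and $c^{U_R}_R=\prod_{v\in R}\zeta_{R,v}\ne0$. So the $c^{U_R}$ are independent. Subtracting suitable multiples of them from a stress makes it vanish on all $\sigma\subset E$. It remains to show that a stress $c$ with $c_\sigma=0$ for all $\sigma\subset E$ is $0$.

We prove $c_\sigma=0$ by induction on $i=|\sigma\cap D|$; the case $i=0$ is the assumption. For $i\ge1$ choose $d\in\sigma\cap D$ and put $\rho=\sigma\setminus d$, so $|\rho\cap D|=i-1$. In (6) the terms with $v\in E$ vanish by induction, and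
$$\sum_{v\in D\setminus\rho}c_{\rho\cup v}\,p_\rho\wedge p_v=0.$$
The vectors $p_v$, $v\in D\cup(\rho\cap E)$, are linearly independent: they are the first $k+2$ basis vectors and at most $k$ vectors whose $z$-parts in $F^k$ consist of independent variables. Hence the elements $p_\rho\wedge p_v$, $v\in D\setminus\rho$, are linearly independent, and $c_\sigma=0$. $\square$

*Proof of Theorem 2.*

**Step 1.** *We bound $\dim\mathrm{Str}(K)$ from above.* Let $c\ne0$ be a stress. By Lemma 12, $c=\sum_R\alpha_Rc^{U_R}$ with some $\alpha_R\ne0$. By Proposition 8(a) and Lemma 9, $q(c)=\sum_R\alpha_R^2\pi_{U_R}\ne0$. If $c\in\mathrm{Str}(K)$, Proposition 8(b) gives $\mathcal Q(\Phi(c))=q(c)\ne0$, so $\Phi(c)\ne0$. Hence the linear map $\Phi$ is injective on $\mathrm{Str}(K)$, and $B$ vanishes on its image. As $B$ is nondegenerate,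
$$\dim\mathrm{Str}(K)\le\tfrac12\dim X=\tbinom{2k+1}{k+1}r. \tag{9}$$

**Step 2.** *We bound it from below by counting conditions at the $(k-1)$-faces.* A function on the $k$-faces of $K$, extended by zero, is a stress if and only if (6) holds for every $(k-1)$-face $\rho$ of $K$, since for other $\rho$ all coefficients in (6) are zero. If $p_\rho=0$, (6) is vacuous. Otherwise (6) says that $\sum_vc_{\rho\cup v}p_v$ lies in the span of the $p_v$, $v\in\rho$, that is, vanishes in a quotient of $F^{2k+2}$ of dimension $k+2$. So each $\rho$ imposes at most $k+2$ linear conditions, and $\dim\mathrm{Str}(K)\ge f_k(K)-(k+2)f_{k-1}(K)$. With (9) this is the first inequality.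

**Step 3.** *We bound it from below inside $\mathrm{Str}(\Delta)$.* The space $\mathrm{Str}(K)$ is cut out of $\mathrm{Str}(\Delta)$ by the $\binom n{k+1}-f_k(K)$ equations $c_\sigma=0$, $\sigma\notin K$. By Lemma 12, $\dim\mathrm{Str}(K)\ge\binom{n-k-2}{k+1}-\binom n{k+1}+f_k(K)$. With (9) this is the second inequality. $\blacksquare$
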